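# Plane curves with infinite complement group and only finitely many branched Galois coverings

## Theorems A and B

Curves are complex algebraic curves in $\mathbb P^2=\mathbb P^2(\mathbb C)$.

**Theorem A.** For every integer $M\ge 1$ there is an irreducible curve $C=C_M\subset\mathbb P^2$ of degree $d=60M-2$ such that $\pi_1(\mathbb P^2\setminus C)$ surjects onto $PSp_4(\mathbb Z)=Sp_4(\mathbb Z)/\pm1$ (so it is infinite), and such that a finite Galois covering of $\mathbb P^2$ branched at $rC$ ($r\ge2$) exists

* if and only if $r\mid 2d$, when $M$ is odd;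
* if and only if $r\mid d$, when $M$ is even.

In all cases the meridian $\gamma$ of $C$ has infinite order in $\pi_1(\mathbb P^2\setminus C)$.

**Theorem B.** Let $C\subset\mathbb P^2$ be irreducible. If $\pi_1(\mathbb P^2\setminus C)$ has a finite-index subgroup with infinite abelianization, then finite Galois coverings of $\mathbb P^2$ branched at $rC$ exist for infinitely many $r$.

Let me unpack this. For an irreducible curve $C$ and an integer $r\ge2$, a *finite Galois covering of $\mathbb P^2$ branched at $rC$* is a finite morphism $X\to\mathbb P^2$ that restricts to a finite unbranched Galois covering over $\mathbb P^2\setminus C$ and has branching index exactly $r$ along $C$. (More generally one may take a complex manifold, irreducible hypersurfaces $C_1,\dots,C_n$ and prescribe the index $r_i\ge2$ along $C_i$.) Example: if $q(x,y,z)=0$ is a smooth conic, the surface $w^2=q(x,y,z)$ in $\mathbb P^3$ maps to $\mathbb P^2$ with degree $2$. It is a Galois covering branched at $2C$.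

The question, posed in "On Fenchel's Problem For The Projective Plane", https://github.com/mathicia/mathician, reads: if $C$ is irreducible and $\pi_1(\mathbb P^2\setminus C)$ is infinite, are there infinitely many $r$ for which a finite Galois covering branched at $rC$ exists? Theorem A answers: no. For $M=1$ the curve has degree $58$, and the possible $r\ge2$ are exactly the divisors $2,4,29,58,116$ of $116$.

The last sentence of Theorem A is worth a second look. The meridian has infinite order in the group, yet its order in *finite* quotients is bounded. So the group is infinite in a way that finite quotients cannot see. Theorem B is a complement, not needed for the answer. It says what such a group must avoid: combining A and B, no finite-index subgroup of the groups in Theorem A has infinite abelianization.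

## Meridians and finite quotients

**Definition (meridian).** Let $W$ be a connected complex manifold and $Y\subset W$ an irreducible closed hypersurface. A meridian of $Y$ is the class in $\pi_1(W\setminus Y)$ of a loop that goes from the base point to a point close to a smooth point of $Y$, runs once, positively, around a small circle in a disc transversal to $Y$, and returns by the same path.

Example: in $\mathbb C\setminus\{0\}$ the unit circle is a meridian of the point $0$. We use these textbook facts.

* (M1) All meridians of an irreducible $Y$ are conjugate in $\pi_1(W\setminus Y)$.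
* (M2) The kernel of the surjection $\pi_1(W\setminus Y)\to\pi_1(W)$ is generated by the meridians of the components of $Y$ (for $Y$ with locally finitely many components) and their inverses.
* (M3) Removing a closed analytic subset of codimension $\ge2$ from $W$ does not change $\pi_1$.
* (M4) If $D$ is holomorphic near $p$, $D(p)=0$ and $dD(p)\ne0$, then for a small ball $b$ around $p$ the group $\pi_1(b\setminus\{D=0\})$ is $\mathbb Z$. It is generated by a meridian and detected by the winding number of $D$.
* (M5) For a hypersurface in $\mathbb C^n$, $H_1$ of the complement is free abelian on the meridians of the irreducible components.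

For $C\subset \mathbb P^2$ irreducible of degree $d$, put $G=\pi_1(\mathbb P^2\setminus C)$ and let $\gamma$ be a meridian. Then the conjugates of $\gamma$ generate $G$, and $G^{ab}=\mathbb Z/d$, generated by $\gamma$. By Grauert–Remmert, a finite unbranched Galois covering of $\mathbb P^2\setminus C$ extends uniquely to a normal finite branched covering of $\mathbb P^2$. Its branching index along $C$ is the order of the image of $\gamma$ in the Galois group. Hence:

$$\text{a finite Galois covering branched at } rC \text{ exists}\iff G \text{ has a finite quotient in which } \gamma \text{ has order exactly } r. \tag{1}$$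

So from now on this is a question about a group $G$ and one element $\gamma$.

## A line, smooth curves, and a sextic

**Finite groups.** If $C$ is a line, then $\mathbb P^2\setminus C=\mathbb C^2$, $G=1$, and no $r\ge2$ occurs. If $C$ is any irreducible curve with $G$ abelian (for instance a smooth curve), then $G=\mathbb Z/d$ and exactly the divisors $r\ge2$ of $d$ occur. Finitely many, but $G$ is finite. In general all divisors $r\geq 2$ of $d$ occur, through $G^{ab}$.

**An infinite group.** Let $C$ be the sextic $F=0$ with
$$F=f^3-g^2,\qquad f=yz,\quad g=x^3+z^3 .$$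
It is irreducible: at $z=1$ it becomes $y^3-(x^3+1)^2$. The element $(x^3+1)^2$ is not a cube in $\mathbb C(x)$, so this is irreducible over $\mathbb C(x)$. It is monic in $y$, hence irreducible in $\mathbb C[x,y]$, and $z\nmid F$ because of the term $-x^6$.

The space $E=\{(a,b):a^3\ne b^2\}$ is the space of cubics $T^3-3aT+2b$ with distinct roots, since the discriminant is $108(a^3-b^2)$. So $\pi_1(E)$ is the braid group $B_3=\langle\sigma_1,\sigma_2\mid\sigma_1\sigma_2\sigma_1=\sigma_2\sigma_1\sigma_2\rangle$. A meridian of $\{a^3=b^2\}$ lets two roots make a half-turn, so it is conjugate to $\sigma_1^{\pm1}$. The loop $(e^{2i\theta}a,e^{3i\theta}b)$ turns all roots once around: it is $(\sigma_1\sigma_2)^3$ (all up to orientation conventions). Send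
$$\sigma_1\mapsto\begin{pmatrix}1&1\\0&1\end{pmatrix},\qquad \sigma_2\mapsto\begin{pmatrix}1&0\\-1&1\end{pmatrix}.$$
Both sides of the braid relation become $\begin{pmatrix}0&1\\-1&0\end{pmatrix}$, so this is a homomorphism $B_3\to SL_2(\mathbb Z)$. Further, $\sigma_1\sigma_2\mapsto\begin{pmatrix}0&1\\-1&1\end{pmatrix}$ has trace $1$ and determinant $1$, so its cube is $-1$.

Now $(f,g)$ maps $\mathbb C^3\setminus\{F=0\}$ to $E$, and $G$ is the quotient of $\pi_1(\mathbb C^3\setminus\{F=0\})$ by the class of the loop $e^{i\theta}\cdot(x,y,z)$. That loop goes to $(\sigma_1\sigma_2)^3\mapsto-1$. So we get a homomorphism $G\to PSL_2(\mathbb Z)$. At a smooth point of $C$ we have $dF\ne0$, so $\gamma$ goes to a meridian, that is, to a conjugate of $\pm\begin{pmatrix}1&1\\0&1\end{pmatrix}^{\pm1}$. Hence $G$ is infinite. In the finite group $SL_2(\mathbb Z/n)/\pm1$ the $k$-th power of $\begin{pmatrix}1&1\\0&1\end{pmatrix}$ is trivial only if $n\mid k$. So $\gamma$ has order exactly $n$ there, and *every* $r\ge2$ occurs.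

## Residual finiteness, and central elements that finite quotients cannot see

The sensible first approach is to try to prove that the answer is yes. Recall that a group is *residually finite* if for every $x\ne1$ some finite-index subgroup misses $x$; for example $\mathbb Z$ is.

**Lemma 1.** If $\gamma$ has infinite order in $G$ and $G$ is residually finite, then infinitely many $r$ occur.

Proof. Given $n$, intersect finitely many finite-index subgroups to get a finite-index normal subgroup $N$ containing none of $\gamma,\dots,\gamma^n$. Then $\gamma$ has order $>n$ in $G/N$. Apply (1). $\square$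

The proof stops precisely where residual finiteness is used, and nothing in the hypotheses provides it. So we look for complement groups that are not residually finite, in a way that affects powers of $\gamma$. The source of non-residual finiteness is a theorem of Deligne (C. R. Acad. Sci. Paris 287 (1978) A203–A208): *let $\widetilde\Gamma$ be the preimage of $Sp_{2g}(\mathbb Z)$, $g\ge2$, in the universal covering of $Sp_{2g}(\mathbb R)$. Every finite-index subgroup of $\widetilde\Gamma$ contains $2\mathbb Z\subset\mathbb Z=\pi_1(Sp_{2g}(\mathbb R))$.*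

For $g=1$ the conclusion is false. The preimage of $SL_2(\mathbb Z)$ is $B_3$, and $\pi_1(SL_2(\mathbb R))$ is generated by $(\sigma_1\sigma_2)^6$, which goes to $12\neq0$ in $B_3^{ab}=\mathbb Z$. So its nontrivial powers are seen by the quotients $\mathbb Z/n$. This is one reason to move from genus one to genus two.

Here is the mechanism, as pure group theory; $\langle\langle S\rangle\rangle$ denotes normal closure. It tells us what geometry must deliver.

**Proposition 2.** Let $B$ be a group generated by the conjugates of an element $\gamma$, let $\deg:B\to\mathbb Z$ be a homomorphism with $\deg\gamma=1$, and let $z\in B$ be central with $\deg z=60$. Put $\hat\Gamma=B/\langle\langle\gamma^2\rangle\rangle$, let $\pi:B\to\hat\Gamma$ be the projection and $z_0=\pi(z)$. Assume: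

* (a) $z_0$ has infinite order, and $\hat\Gamma/\langle z_0\rangle$ is infinite;
* (b) every finite-index subgroup of $\hat\Gamma$ contains $z_0^2$;
* (c) $\hat\Gamma':=\hat\Gamma/\langle z_0^2\rangle$ has a finite-index subgroup $S$ that does not contain the image of $z_0$.

For $M\ge1$ let $d=60M-2$ and $G=B/\langle\langle z^M\gamma^{-2}\rangle\rangle$. Then $G$ surjects onto $\hat\Gamma/\langle z_0\rangle$, the element $\gamma$ has infinite order in $G$, and the orders of $\gamma$ in finite quotients of $G$ are exactly the divisors of $2d$ if $M$ is odd, and exactly the divisors of $d$ if $M$ is even.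

**Step 1: first consequences of the relation.** In $G$ we have $\gamma^2=z^M$ and $z$ is central, so *$\gamma^2$ is central in $G$*. Since $B^{ab}$ is generated by $\gamma$ and $\deg\gamma=1$, $\deg$ identifies $B^{ab}$ with $\mathbb Z$. As $\deg(z^M\gamma^{-2})=60M-2$, $G^{ab}=\mathbb Z/d$, generated by $\gamma$. Finally $z^M\gamma^{-2}$ dies in $B/\langle\langle\gamma^2,z\rangle\rangle=\hat\Gamma/\langle z_0\rangle$, so $G$ surjects onto this infinite group.

**Step 2: a partial section $\psi$.** The purpose is to transport (b) from $\hat\Gamma$ to $G$, although there is no map $\hat\Gamma\to G$. Let $K=\ker\pi=\langle\langle\gamma^2\rangle\rangle$ and $B_0=\ker(\deg)$. An element $k=\prod_i x_i\gamma^{2\epsilon_i}x_i^{-1}$ of $K$ ($\epsilon_i=\pm1$) has image $\gamma^{2\sum\epsilon_i}=\gamma^{\deg k}$ in $G$, because $\gamma^2$ is central in $G$. So $K\cap B_0$ dies in $G$. Put $\hat\Gamma_0=\pi(B_0)$. If $x,x'\in B_0$ and $\pi(x)=\pi(x')$, then $x^{-1}x'\in K\cap B_0$. Hence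
$$\psi:\hat\Gamma_0\to G,\qquad \psi(\pi(x))=[x]\quad(x\in B_0)$$
is a well-defined homomorphism. Since $\deg K=2\mathbb Z$, $KB_0=\deg^{-1}(2\mathbb Z)$ and $[\hat\Gamma:\hat\Gamma_0]=[B:KB_0]=2$.

**Step 3: the upper bound.** We compute $\psi$ on the central element. The element $z\gamma^{-60}$ lies in $B_0$, and $\pi(z\gamma^{-60})=z_0$ because $\pi(\gamma)^2=1$. So $z_0\in\hat\Gamma_0$, $\psi(z_0)=z\gamma^{-60}$, and
$$\psi(z_0^M)=z^M\gamma^{-60M}=\gamma^{2-60M}=\gamma^{-d}. \tag{2}$$
Let $\varphi:G\to F$ be a homomorphism to a finite group. Then $\ker(\varphi\psi)$ has finite index in $\hat\Gamma_0$, hence in $\hat\Gamma$, so by (b) it contains $z_0^2$. By (2), $\varphi(\gamma)^{2d}=\varphi\psi(z_0^{-2M})=1$ always. If $M$ is even, then $z_0^{-M}$ is a power of $z_0^2$, so $\varphi(\gamma)^d=1$. Thus the order of $\varphi(\gamma)$ divides $2d$, respectively $d$.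

**Step 4: all these orders occur.** If $r\mid d$, use $G\to\mathbb Z/d\to\mathbb Z/r$. Let $M$ be odd. Write $z_0$ also for its image in $\hat\Gamma'$, where $z_0^2=1$ and $z_0^M=z_0\ne1$. Put
$$Q=(\hat\Gamma'\times\mathbb Z)/\langle(z_0,d)\rangle .$$
The map $x\mapsto(\pi(x),\deg x)$ sends $z^M\gamma^{-2}$ to $(z_0^M,60M-2)=(z_0,d)$, so it induces $G\to Q$. If $(a,0)=(z_0^k,kd)$ then $k=0$ and $a=1$, so $\hat\Gamma'\times0$ embeds in $Q$. The quotient is $\mathbb Z/d$, so the index is $d$. Since $d$ is even and $\pi(\gamma)^2=1$, $\gamma^d\mapsto(1,d)=(z_0^{-1},0)=(z_0,0)$ in $Q$, and $\gamma^{2d}\mapsto1$.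

Take $S$ from (c). It has finite index in $Q$. Let $F$ be the quotient of $Q$ by the normal core of $S$. This is finite and $z_0\ne1$ in $F$, so $\gamma^d\ne1=\gamma^{2d}$ in $F$. Let $F'$ be the image of $G$ in $F\times\mathbb Z/d$. There the order of $\gamma$ is a multiple of $d$, divides $2d$ and is not $d$; so it is $2d$. For even $r\mid2d$, $\gamma^r$ is central, and in $F'/\langle\gamma^r\rangle$ the order of $\gamma$ is exactly $r$. An odd $r\mid2d$ divides $d$.

**Step 5: $\gamma$ has infinite order.** Map $G$ to $(\hat\Gamma\times\mathbb Z)/\langle(z_0^M,d)\rangle$ by the same formula. If the image $(1,2n)$ of $\gamma^{2n}$ equals some $(z_0^{Mk},dk)$, then $z_0^{Mk}=1$, so $k=0$ by (a), and $n=0$. $\square$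

Two tasks remain: to find $B,\gamma,z$ with (a), (b), (c), where $B=\pi_1(\mathbb C^4\setminus\Delta)$ will be attached to $Sp_4(\mathbb Z)$; and to realize the relation $z^M=\gamma^2$ by a plane curve.

## Siegel modular forms of genus two

Let $\mathfrak H_2$ be the space of $Z=\begin{pmatrix}\tau_{11}&\tau_{12}\\\tau_{12}&\tau_{22}\end{pmatrix}$ with $\operatorname{Im}Z>0$, and let $\Gamma=PSp_4(\mathbb Z)$. For $g=\begin{pmatrix}A&B\\C&D\end{pmatrix}$ put
$$gZ=(AZ+B)(CZ+D)^{-1},\qquad j(g,Z)=\det(CZ+D).$$
Then $j(gh,Z)=j(g,hZ)j(h,Z)$ (a cocycle), $j(-1,Z)=1$, and $d(gZ)={}^t(CZ+D)^{-1}\,dZ\,(CZ+D)^{-1}$. Therefore the Jacobian determinant of $g$ on $\mathfrak H_2$ is $j(g,Z)^{-3}$. A modular form of weight $k$ satisfies $F(gZ)=j(g,Z)^kF(Z)$ for $g\in Sp_4(\mathbb Z)$. We use: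

* Igusa (Amer. J. Math. 84 (1962), 86 (1964)): the ring of even-weight modular forms for $Sp_4(\mathbb Z)$ is the polynomial ring $\mathbb C[E_4,E_6,\chi_{10},\chi_{12}]$, where $\chi_{10}$ is a constant times the square of the product of the ten even theta constants.
* Satake, Baily–Borel: $\mathrm{Proj}$ of this ring is a normal compactification of $\mathfrak H_2/Sp_4(\mathbb Z)$. The quotient is embedded, as an analytic space, as a Zariski-open subset with complement of dimension $1$, and the modular forms of even positive weight have no common zero on $\mathfrak H_2$.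

The even theta constants are
$$\theta[a,b](Z)=\sum_{n\in\mathbb Z^2}\exp\pi i\Big({}^t(n+\tfrac a2)Z(n+\tfrac a2)+{}^t(n+\tfrac a2)b\Big),\qquad a,b\in\{0,1\}^2,\ {}^tab\ \text{even}.$$
Let $\chi_5$ be the product of all ten, scaled so that $\chi_5^2=\chi_{10}$. As $\chi_{10}$ has weight $10$, the function $\chi_5(gZ)/(j(g,Z)^5\chi_5(Z))$ has square $1$. So
$$\chi_5(gZ)=v(g)\,j(g,Z)^5\chi_5(Z),\qquad v(g)=\pm1,$$
and $v$ is a character of $Sp_4(\mathbb Z)$ because $j$ is a cocycle; $v(-1)=1$.

**Step 1: the leading term of $\chi_5$.** We need to know how $\chi_5$ behaves on $\{\tau_{12}=0\}$ and on $\{\tau_{11}=\tau_{22}\}$. Write $w=\tau_{12}$, let $w$ range over a compact set with $|\operatorname{Im}w|\le c$, and let $y_k=\operatorname{Im}\tau_{kk}\to\infty$. With $m=n+\frac a2$, and since $2|m_1m_2|\le m_1^2+m_2^2$, the $n$-th term has absolute value at most $\exp(-\pi(y_1-c)m_1^2-\pi(y_2-c)m_2^2)$. Divide by $e^{\pi i(a_1\tau_{11}+a_2\tau_{22})/4}$. The quotient is at most $e^{\pi c(a_1+a_2)/4}\exp(-\pi\sum_k(y_k-c)(m_k^2-\frac{a_k}4))$, and $m_k^2\ge\frac{a_k}4$. So the terms with $m_1^2=\frac{a_1}4$,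 $m_2^2=\frac{a_2}4$ survive, and the sum of all others tends to $0$ uniformly in $w$. This gives:

* the four with $a=(0,0)$ tend to $1$;
* the two with $a=(1,0)$ (here $b_1=0$) are $\sim2e^{\pi i\tau_{11}/4}$, and the two with $a=(0,1)$ are $\sim2e^{\pi i\tau_{22}/4}$;
* for $a=(1,1)$ and $b=(0,0)$ or $(1,1)$, the four surviving terms have $m=(\pm\frac12,\pm\frac12)$. They give $e^{\pi i(\tau_{11}+\tau_{22})/4}$ times $2e^{\pi iw/2}+2e^{-\pi iw/2}=4\cos(\pi w/2)$, respectively $-2e^{\pi iw/2}+2e^{-\pi iw/2}=-4i\sin(\pi w/2)$, up to an error tending to $0$ in the second factor.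

Multiplying, $e^{-\pi i(\tau_{11}+\tau_{22})}\chi_5\to c'\sin(\pi w)$ with $c'\ne0$, uniformly on compact sets of $w$. By Cauchy's estimates the $w$-derivatives converge too. Moreover $\chi_5=0$ on $\{\tau_{12}=0\}$: there $\theta[(1,1),(1,1)]$ is a product of two odd genus-one theta constants, which vanish. Consequently:

* (i) $\chi_5$ vanishes to order exactly $1$ along $\{\tau_{12}=0\}$. Otherwise $\partial_w\chi_5\equiv0$ there, but $e^{-\pi i(\tau_{11}+\tau_{22})}\partial_w\chi_5|_{w=0}\to c'\pi\ne0$.
* (ii) $\chi_5\not\equiv0$ on $\{\tau_{11}=\tau_{22}\}$: take $w=\frac12$.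

**Step 2: elements of $\Gamma$ fixing a divisor of $\mathfrak H_2$ pointwise.** We find all of them up to conjugacy, because they govern branching. Let $1\ne g\in\Gamma$ be one, lifted to $Sp_4(\mathbb Z)$. It fixes a point $Z$, so it lies in a stabilizer isomorphic to the compact group $U(2)$, and, being in a discrete group, has finite order. If $\lambda_1,\lambda_2$ are its eigenvalues in $U(2)$, it acts on $T_Z\mathfrak H_2$ with eigenvalues $\lambda_1^2,\lambda_1\lambda_2,\lambda_2^2$ (or their inverses), and two of these equal $1$. If $\lambda_i^2=1=\lambda_1\lambda_2$ for some $i$, then $\lambda_1=\lambda_2=\pm1$ and $g=\pm1$, which is excluded. So $\lambda_1^2=\lambda_2^2=1$ and $\{\lambda_1,\lambda_2\}=\{1,-1\}$. Hence $g$ is an involution of $L=\mathbb Z^4$ with eigenlattices $L^\pm$ of rank $2$.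

The $L^\pm$ are primitive, and orthogonal since $\langle x,y\rangle=\langle gx,gy\rangle=-\langle x,y\rangle$ for $x\in L^+,y\in L^-$. Comparing ranks, $L^-=(L^+)^\perp$. The symplectic form on $L^+$ is nondegenerate, so it is $e\ge1$ times a unimodular form. As $L$ is unimodular and $L^+$ is primitive, $L\to\mathrm{Hom}(L^+,\mathbb Z)$ is onto, with kernel $L^-$. So
$$L/(L^+\oplus L^-)\cong\mathrm{Hom}(L^+,\mathbb Z)/L^+\cong(\mathbb Z/e)^2,$$
and by symmetry $L^-$ has the same $e$. The group is killed by $2$, since $2x=(x+gx)+(x-gx)$. Hence $e\in\{1,2\}$.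

* If $e=1$, then $L=L^+\oplus L^-$; choosing symplectic bases, $g$ is conjugate in $Sp_4(\mathbb Z)$ to $\rho=\mathrm{diag}(1,-1,1,-1)$.
* If $e=2$, then $L/(L^+\oplus L^-)\subset\frac12L^+/L^+\oplus\frac12L^-/L^-$ has order $4$ and meets each summand trivially (primitivity). So it is the graph of an isomorphism $\frac12L^+/L^+\to\frac12L^-/L^-$. Since $SL_2(\mathbb Z)\to GL_2(\mathbb F_2)$ is onto, an isometry of $L^-$ carries any such isomorphism to any other, so $(L,g)$ is unique up to isomorphism. The swap $\sigma=\mathrm{diag}(P,P)$, $P=\begin{pmatrix}0&1\\1&0\end{pmatrix}$, is of this type: $L^+$ is spanned by $e_1+e_2,f_1+f_2$, whose product is $2$. So $g$ is conjugate to $\sigma$.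

Here $\rho$ acts by $\tau_{12}\mapsto-\tau_{12}$ and $\sigma:Z\mapsto PZP$ exchanges $\tau_{11},\tau_{22}$. So $\mathrm{Fix}(\rho)=\{\tau_{12}=0\}$, $\mathrm{Fix}(\sigma)=T:=\{\tau_{11}=\tau_{22}\}$, which is convex and hence connected, and $j(\rho,\cdot)=j(\sigma,\cdot)=-1$.

**Step 3: $v(\sigma)=-1$ and $v(\rho)=1$.** These signs will separate the two classes. At a point of $T$ with $\chi_5\ne0$, which exists by (ii), $1=v(\sigma)(-1)^5$. By (i) write $\chi_5=\tau_{12}u$ with $u\not\equiv0$ on $\{\tau_{12}=0\}$. Then $-\tau_{12}u(\rho Z)=v(\rho)(-1)^5\tau_{12}u(Z)$, and restricting $u(\rho Z)=v(\rho)u(Z)$ to $\tau_{12}=0$ gives $v(\rho)=1$.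

## A uniformization of $\mathbb C^4$ minus a set of codimension two

Recall that a $\mathbb C^*$-action with weights $(w_i)$ is $\lambda\cdot x=(\lambda^{w_i}x_i)$, and that $D$ is weighted homogeneous of degree $\delta$ if $D(\lambda\cdot x)=\lambda^\delta D(x)$. Example: $a^3-b^2$ has degree $6$ for the weights $(2,3)$.

Let $\hat{\mathfrak H}=\mathfrak H_2\times\mathbb C^*$, with the action of $\Gamma$
$$g\cdot(Z,t)=(gZ,\ v(g)\,j(g,Z)^{-1}t),$$
which is well defined since $v(-1)=j(-1,\cdot)=1$, and is properly discontinuous and effective because $\Gamma$ acts so on $\mathfrak H_2$. Let $\mathbb C^*$ act on $\hat{\mathfrak H}$ by scaling $t$ (this commutes with $\Gamma$) and on $\mathbb C^4$ with weights $(4,5,6,12)$. The map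
$$\Phi(Z,t)=(t^4E_4,\ t^5\chi_5,\ t^6E_6,\ t^{12}\chi_{12})$$
is $\mathbb C^*$-equivariant, and $\Gamma$-invariant: in the second coordinate the factor is $v\,j^5\cdot(vj^{-1})^5=v^6=1$, and in the others $v$ occurs to an even power.

Why $\chi_5$ and not $\chi_{10}$? With $t^{10}\chi_{10}$ all weights would be even, so $t\mapsto-t$ would have to be added to the group. Then both $\rho$ and $\sigma$, composed with it and acting by $t\mapsto j^{-1}t$, would fix a divisor pointwise, and there would be two branch hypersurfaces. With $\chi_5$ only $\sigma$ will survive.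

Let $P^\circ\subset\mathbb P(4,6,10,12)$ be the image of $\mathfrak H_2/\Gamma$ under $[E_4:E_6:\chi_{10}:\chi_{12}]$, and $V_0\subset\mathbb C^4\setminus0$ the cone over it. Put $q(x_1,x_2,x_3,x_4)=(x_1,x_3,x_2^2,x_4)$ and $V=q^{-1}(V_0)$. The complement of $P^\circ$ has dimension $1$ and $q$ is finite, so $V$ is Zariski open in $\mathbb C^4$ with complement of codimension $\ge2$. Also $\Phi(\hat{\mathfrak H})\subset V$.

**Claim 3.** $\Phi$ induces a biholomorphism $\bar\Phi:\hat{\mathfrak H}/\Gamma\to V$.

**Step 1: surjectivity.** Let $x\in V$. Then $q(x)$ lies in the $\mathbb C^*$-orbit of some $q\Phi(Z,1)$, so $q(x)=q\Phi(Z,t)$ for some $t$. Hence $x$ is $\Phi(Z,t)$ or $\Phi(Z,-t)$, as these differ exactly in the sign of $x_2$.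

**Step 2: properness.** Put $N(x)=\sum|x_i|^{1/w_i}$. Then $N\Phi(Z,t)=|t|\,u(Z)$ with $u$ continuous, and $u>0$ because there are no common zeros. Let $K\subset V$ be compact. Its image in $P^\circ\cong\mathfrak H_2/\Gamma$ is compact, hence covered by a compact $K'\subset\mathfrak H_2$. As $0\notin K$, $N$ is bounded above and below on $K$. So $\Phi^{-1}(K)\subset\Gamma\cdot(K'\times\{c_1\le|t|\le c_2\})$ with $c_1,c_2>0$, and $\bar\Phi^{-1}(K)$ is compact.

**Step 3: fibres.** The purpose is finiteness, and injectivity at general points. From $\Phi(Z,t)$ one reads $Z$ modulo $\Gamma$, and then $t^{w_i}$ for some $i$ with nonzero $i$-th coordinate; so fibres are finite modulo $\Gamma$. If $\Phi(Z,t)=\Phi(Z',t')$, apply $\Gamma$ to get $Z'=Z$. If moreover $E_4(Z)\chi_5(Z)\ne0$, then $t^4=t'^4$ and $t^5=t'^5$, so $t=t'$. Thus the fibre over $x$ is a single point whenever $x_1x_2\ne0$.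

**Step 4: conclusion.** So $\bar\Phi$ is a finite map of degree one from an irreducible reduced complex space onto a complex manifold. The sheaf $\bar\Phi_*\mathcal O$ consists of meromorphic functions on $V$ integral over $\mathcal O_V$. As $V$ is smooth, hence normal, $\bar\Phi_*\mathcal O=\mathcal O_V$, and $\bar\Phi$ is biholomorphic. $\square$

## The branch hypersurface and its weight

Call an automorphism of finite order of a smooth germ a *reflection* if it is nontrivial and fixes a hypersurface germ pointwise. We use the theorem of Chevalley–Shephard–Todd and Prill: if a finite group acts faithfully on a smooth germ and the quotient germ is smooth, the group is generated by reflections. Example: $(u,s)\mapsto(-u,s)$ is a reflection of $\mathbb C^2$, and the quotient is $\mathbb C^2$ with coordinates $u^2,s$. By contrast $-1$ on $\mathbb C^2$ is not a reflection, and the quotient is the singular cone $ac=b^2$.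

**Step 1: the reflections in $\Gamma$ acting on $\hat{\mathfrak H}$.** If $g\ne1$ fixes a divisor of $\hat{\mathfrak H}$ pointwise, note that its fixed set is $\{Z:gZ=Z,\ v(g)j(g,Z)^{-1}=1\}\times\mathbb C^*$. So $g$ fixes a divisor of $\mathfrak H_2$ pointwise, with $v(g)j(g,Z)^{-1}=1$ on it. Thus $g$ is conjugate to $\rho$ or $\sigma$. If $g=hsh^{-1}$ and $sZ=Z$, then $j(g,hZ)=j(h,Z)j(s,Z)j(h,Z)^{-1}=j(s,Z)$ and $v(g)=v(s)$. For $s=\rho$ the value is $1\cdot(-1)\ne1$; for $s=\sigma$ it is $(-1)(-1)=1$. So exactly the conjugates of $\sigma$ act as reflections, with fixed divisors the translates of the connected divisor $\hat T=T\times\mathbb C^*$.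

**Step 2: the pointwise stabilizer of $\hat T$ is $\{1,\sigma\}$.** If $g\ne1$ fixes $\hat T$ pointwise, it is conjugate to $\sigma$, hence an involution. At $p\in\hat T$ both $g$ and $\sigma$ act as $1$ on $T_p\hat T$ and as $-1$ on the normal line. So $\sigma g$, which has finite order, has differential with all eigenvalues $1$ at $p$. The differential is then the identity, and $\sigma g=1$.

**Step 3: the hypersurface $\Delta$.** Since $\bar\Phi$ is biholomorphic, $\Phi(\hat T)$ is a closed irreducible analytic hypersurface in $V$, with $\Phi^{-1}(\Phi(\hat T))=\Gamma\hat T$. Let $\Delta$ be its closure in $\mathbb C^4$. Because $\mathbb C^4\setminus V$ has codimension $\ge2$, $\Delta$ is analytic by Remmert–Stein. It is $\mathbb C^*$-invariant, so by Chow's theorem in $\mathbb P(4,5,6,12)$ it is an irreducible algebraic hypersurface $\{D=0\}$, with $D$ irreducible and weighted homogeneous of some degree $\delta$.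

**Step 4: $\Phi$ off $\Delta$ and near a general point of $\Delta$.** By Claim 3 the quotient is smooth, so all stabilizers are generated by reflections. By Step 1 they are trivial off $\Gamma\hat T$. Therefore
$$\Phi:\hat{\mathfrak H}^*:=\hat{\mathfrak H}\setminus\Gamma\hat T\longrightarrow V\setminus\Delta$$
is an unbranched Galois covering with group $\Gamma$. At a generic point of $\hat T$ the stabilizer is $\{1,\sigma\}$, so in suitable coordinates $\Phi$ is $(u,\cdot)\mapsto(u^2,\cdot)$, with $\Delta$ given by the vanishing of the coordinate $u^2$. As $D$ is irreducible, $dD\ne0$ at a generic point of $\Delta$, so there $D\circ\Phi$ is a unit times $u^2$.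

**Claim 4.** $\delta=60$.

Proof. Let $J$ be the Jacobian determinant of $\Phi$ in $(\tau_{11},\tau_{12},\tau_{22},t)$. By Step 4, $J$ has divisor exactly $\Gamma\hat T$ with multiplicity one. It is homogeneous in $t$ of degree $4+5+6+12-1=26$. The Jacobian of $g$ on $\hat{\mathfrak H}$ is $j^{-3}\cdot vj^{-1}$, so $\Phi\circ g=\Phi$ gives $J(g\cdot p)=v(g)\,j^4J(p)$. As $t^4$ is multiplied by $j^{-4}$, $(t^4J)^2$ is $\Gamma$-invariant. So it is a holomorphic function on $V$, hence on $\mathbb C^4$ by Hartogs, homogeneous of degree $2\cdot30=60$. On $\hat{\mathfrak H}$ it has the same divisor $2\,\Gamma\hat T$ as $D\circ\Phi$. So its quotient by $D$ is a nowhere vanishing holomorphic function on $V$, homogeneous of degree $60-\delta$. Together with its inverse it extends to $\mathbb C^4$. Being nonzero at $0$, it has degree $0$. $\square$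

## The group $B=\pi_1(\mathbb C^4\setminus\Delta)$ and lifts of $PSp_4(\mathbb Z)$

Let $\gamma\in B$ be a meridian of $\Delta$ and $\deg:B\to\mathbb Z$ the winding number of $D$. By (M1), (M2) the conjugates of $\gamma$ generate $B$, and $\deg\gamma=1$. Let $z$ be the class of the orbit loop $\theta\mapsto e^{i\theta}\cdot x$, $0\le\theta\le2\pi$. For a path $\beta$ from $x$ to $y$, the map $(\theta,s)\mapsto e^{i\theta}\cdot\beta(s)$ shows $z_x\beta=\beta z_y$; so $z$ is compatible with change of base point, and (taking $\beta$ a loop) central. Since $D(e^{i\theta}\cdot x)=e^{60i\theta}D(x)$, $\deg z=60$. We check (a), (b), (c) of Proposition 2.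

**Claim 5.** $\hat\Gamma=B/\langle\langle\gamma^2\rangle\rangle$ is isomorphic to the group of all lifts of elements of $\Gamma$, acting on $\hat{\mathfrak H}$, to the universal covering $\mathfrak H_2\times\mathbb C\to\hat{\mathfrak H}$, $(Z,u)\mapsto(Z,e^u)$. It is a central extension $1\to\langle z_0\rangle\cong\mathbb Z\to\hat\Gamma\to\Gamma\to1$, where $z_0$ is the translation of $u$ by $2\pi i$, and $z\mapsto z_0$. Every finite-index subgroup of $\hat\Gamma$ contains $z_0^2$.

**Step 1: $\langle\langle\gamma^2\rangle\rangle$ is the kernel of $\pi_1(\hat{\mathfrak H}^*)\to\pi_1(\hat{\mathfrak H})$.** The point is that filling in the reflection divisors upstairs is the same as killing $\gamma^2$ downstairs. By (M3), $B=\pi_1(V\setminus\Delta)$, and $1\to\pi_1(\hat{\mathfrak H}^*)\to B\to\Gamma\to1$ is exact. By (M2) the kernel of $\pi_1(\hat{\mathfrak H}^*)\to\pi_1(\hat{\mathfrak H})$ is generated by the meridians of all translates of $\hat T$. Take the small circles at generic points. By the local form $u\mapsto u^2$, such a meridian maps to a path, a circle around $\Delta$ run twice, and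 the path back, i.e. to a conjugate of $\gamma^2$. Conversely, given a conjugate of $\gamma^2$, lift the path to the vicinity of $\Delta$, the doubled small circle, and the path back. The doubled circle lifts to a closed circle, and the result is a meridian of a translate of $\hat T$.

**Step 2: identification of $\hat\Gamma$.** By Step 1 the covering of $V\setminus\Delta$ belonging to $\langle\langle\gamma^2\rangle\rangle$ is the part of $\mathfrak H_2\times\mathbb C$ over $\hat{\mathfrak H}^*$. So its deck group is $\hat\Gamma$, where a loop class acts by sending the base point to the endpoint of its lift. (With products "first $\alpha$, then $\beta$" this is a homomorphism.) The group of lifts of $\Gamma$ consists of deck transformations. Both groups are extensions of $\Gamma$ by the deck group $\langle z_0\rangle$ of $\mathfrak H_2\times\mathbb C\to\hat{\mathfrak H}$, so they coincide. A lift of $g$ has the form $(Z,u)\mapsto(gZ,u+a(Z))$ with $e^a=v(g)j(g,\cdot)^{-1}$, so it commutes with translations of $u$; hence $z_0$ is central. The loop $z$ lifts to $(Z,e^{i\theta}t)$, so $z\mapsto z_0$.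

**Step 3: finite-index subgroups.** We compare $\hat\Gamma$ with Deligne's group. The group
$$\widetilde{Sp}=\{(g,l):g\in Sp_4(\mathbb R),\ l\text{ holomorphic on }\mathfrak H_2,\ e^{l(Z)}=j(g,Z)\},\qquad(g_1,l_1)(g_2,l_2)=(g_1g_2,\ l_1\circ g_2+l_2)$$
is the universal covering of $Sp_4(\mathbb R)$. Indeed, $\mathfrak H_2$ is simply connected, so $l$ is determined by $l(i1_2)$, and $\widetilde{Sp}$ is the pullback of $\exp:\mathbb C\to\mathbb C^*$ by $g\mapsto j(g,i1_2)$. Moreover $Sp_4(\mathbb R)\simeq U(2)$, and on $U(2)$ the function $j(\cdot,i1_2)$ is $\det^{\pm1}$, which induces an isomorphism $\pi_1(U(2))\cong\mathbb Z$. The kernel of $\widetilde{Sp}\to Sp_4(\mathbb R)$ is generated by $(1,2\pi i)$.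

Let $\widetilde\Gamma_1$ be the preimage of $\ker v\subset Sp_4(\mathbb Z)$; it has index at most $2$ in $\widetilde\Gamma$. The map
$$\widetilde\Gamma_1\to\hat\Gamma,\qquad(g,l)\mapsto\big[(Z,u)\mapsto(gZ,u-l(Z))\big]$$
takes values in lifts since $v(g)=1$. It is a homomorphism, because applying $g_2$ and then $g_1$ subtracts $l_2(Z)+l_1(g_2Z)$ from $u$. It sends $(1,2\pi i)$ to $z_0^{-1}$. If $N\subset\hat\Gamma$ has finite index, its preimage has finite index in $\widetilde\Gamma_1$, hence in $\widetilde\Gamma$. By Deligne it contains $(1,4\pi i)$. So $z_0^2\in N$. $\square$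

Claim 5 gives (b), and also (a), since $\hat\Gamma/\langle z_0\rangle=\Gamma$ is infinite.

**Claim 6.** $\hat\Gamma'=\hat\Gamma/\langle z_0^2\rangle$ has a finite-index subgroup $S$ with $z_0\notin S$; that is, (c) holds.

Proof. The idea is that a square root of $j$, available from a theta function, splits off the remaining $\mathbb Z/2$. Let $\theta(Z)=\sum_{n\in\mathbb Z^2}e^{\pi i\,{}^tnZn}$. The theta group, consisting of $g\in Sp_4(\mathbb Z)$ for which $A\,{}^tB$ and $C\,{}^tD$ have even diagonals, has finite index (it contains all $g\equiv1$ modulo $2$). The theta transformation formula says that on it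
$$\theta(gZ)^2=\chi(g)\,j(g,Z)\,\theta(Z)^2$$
with $\chi(g)$ a root of unity of order dividing $8$. As $j$ is a cocycle, $\chi$ is a character. Let $\Gamma_2=\ker\chi\cap\ker v$, a finite-index subgroup; it contains $-1$. On $\Gamma_2$ the function $\mu(g,Z)=\theta(gZ)/\theta(Z)$ satisfies $\mu^2=j$. So it is holomorphic without zeros, it is a cocycle, and $\mu(\pm1,\cdot)=1$.

Choose $l_g$ with $e^{l_g/2}=\mu(g,\cdot)$; it is unique modulo $4\pi i$, and $e^{l_g}=j(g,\cdot)$. The lifts $(Z,u)\mapsto(gZ,u-l_g(Z))$, taken modulo $z_0^2$ (translation by $4\pi i$), are well defined. By the cocycle property of $\mu$ they define a homomorphism $\Gamma_2\to\hat\Gamma'$. Let $S$ be its image. It has finite index, since its image in $\Gamma$ does and $\hat\Gamma'\to\Gamma$ has finite kernel. If $z_0\in S$, it would come from some $g=\pm1$. But then $\mu(g,\cdot)=1$, $l_g\in4\pi i\mathbb Z$, and the image is trivial in $\hat\Gamma'$, whereas $z_0\ne1$ there. So $z_0\notin S$. $\square$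

## Pulling $\Delta$ back to the plane

We now want a polynomial map $f:\mathbb C^2\to\mathbb C^4$ such that $f^{-1}(\Delta)$ has complement with fundamental group $B$, and we must control the meridian of the line at infinity. Let $I$ be the set of $i$ such that $D$ depends on $x_i$, and $U=\{x\in\mathbb C^I:D(x)\ne0\}$. Then $\mathbb C^4\setminus\Delta=U\times\mathbb C^{4-|I|}$ equivariantly, so $B=\pi_1(U)$ with the same $\gamma,z$. Let $*\in I$ be the index of smallest weight in $I$; the weights are distinct and $w_*\ge4$.

The first thing to try is a perturbation of the curve $x\mapsto x^M\cdot p$ with $p\in U$: take $f=x^M\cdot p+g$ with $g$ generic of degree $\le m<Mw_*$. Then $D\circ f$ has leading form $D(p)x^{60M}$. Along a line $y=y_0x$, $f(\tau,\tau y_0)=\tau^M\cdot(p+h(\tau))$ with $h(\tau)\to0$, so for $|\tau|=R$ large $p+h(\tau)$ stays in a small ball in $U$. The circle at infinity therefore maps to $z^M$. The only new relation is $z^M=1$. It does not mention $\gamma$: nothing makes $\gamma^2$ central, and Step 2 of Proposition 2 cannot start. What we need is a relation tying $z^M$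 to $\gamma^2$.

The way past this is to put the point *on* $\Delta$. Then $p_0+h(\tau)$ runs close to $\Delta$, and it can wind around it. How often is decided by the degree $m$ of the perturbation, and we choose $m$ so that it winds $-2$ times.

Choose $p_0\in\mathbb C^I$ with $D(p_0)=0$ and $\partial_*D(p_0)\ne0$. It exists: $\partial_*D$ is a nonzero polynomial of smaller weighted degree, so the irreducible $D$ does not divide it. Fix $M\ge1$ and set
$$m=Mw_*-2\ (\ge2),\qquad f_0(x,y)=x^M\cdot p_0=(x^{Mw_i}p_{0,i})_{i\in I},\qquad f=f_0+g:\mathbb C^2\to\mathbb C^I,$$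
with $g=(g_i)$ polynomial, all $\deg g_i\le m$.

The tool for fundamental groups is the Zariski–Lefschetz theorem (Hamm–Lê, Ann. Sci. ENS 6 (1973); Goresky–MacPherson, *Stratified Morse Theory*, Part II, 1.2): *if $X\subset\mathbb P^N$ is a connected smooth locally closed subvariety of dimension $k$, then for all $H$ in a nonempty Zariski-open set of hyperplanes, $X\cap H$ is smooth of dimension $k-1$ and $\pi_i(X\cap H)\to\pi_i(X)$ is bijective for $i<k-1$.*

**Claim 7.** $g$ can be chosen so that $f_*:\pi_1(\mathbb C^2\setminus f^{-1}(\{D=0\}))\to\pi_1(U)=B$ is an isomorphism and the degree-$m$ part $g_*^{(m)}$ of $g_*$ is nonzero.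

Proof. The idea is that the graph of $f$ is a linear section of $\mathbb C^2\times U$ in a clever embedding. Let $X=\mathbb C^2\times U$, smooth and connected of dimension $2+n$ with $n=|I|$, embedded in affine space, hence in some $\mathbb P^N$, by
$$(x,y,v)\mapsto\big((x^\alpha y^\beta)_{1\le\alpha+\beta\le m},\ v-f_0(x,y)\big).$$
As $m\ge1$, $x$ and $y$ are among the coordinates. So the formula is a closed embedding of $\mathbb C^2\times\mathbb C^I$, and the image of $X$ is locally closed. Consider $n$-tuples of hyperplanes
$$H_k:\quad c_k+\sum_{\alpha,\beta}a_{k\alpha\beta}x^\alpha y^\beta+\sum_{i\in I}b_{ki}(v-f_0)_i=0\qquad(k=1,\dots,n).$$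
Let $\Omega\subset((\mathbb P^N)^\vee)^n$ be the set of tuples with $\det(b_{ki})\ne0$ such that, solving for $v-f_0=g(x,y)$, one has $g_*^{(m)}\ne0$. It is Zariski open and nonempty. The set of $H_1$ with nonempty slice $\Omega_{H_1}$ is the image of an open set under a projection, hence Zariski open and nonempty. So we can choose $H_1$ in it that is also generic for the Lefschetz theorem applied to $X$. Repeat with the smooth connected variety $X\cap H_1$ and the nonempty open set $\Omega_{H_1}$, and so on. The dimensions before cutting are $2+n,1+n,\dots,3$, so $1<k-1$ always, and $\pi_0,\pi_1$ are preserved at each step. The final section is the surface $\{v=f_0(x,y)+g(x,y)\}\cap X$ with $\deg g_i\le m$ and $g_*^{(m)}\ne0$. It is isomorphic to $\mathbb C^2\setminus f^{-1}(\{D=0\})$ through $(x,y)$, and its inclusion into $X$ followed by the homotopy equivalence $X\to U$ is $f$. $\square$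

**Step 1: the degree of $D\circ f$.** By Taylor's formula and weighted homogeneity of $\partial^aD$, which has degree $60-\sum a_iw_i$,
$$D(f)=\sum_a\frac1{a!}\,\partial^aD(p_0)\,x^{M(60-\sum_ia_iw_i)}\,g^a, \tag{3}$$
where terms with $\sum a_iw_i>60$ vanish. The $a$-th term has degree at most $60M-\sum_ia_i(Mw_i-m)$. Here $Mw_*-m=2$, and $Mw_i-m\ge M+2\ge3$ for $i\in I\setminus\{*\}$. The term $a=0$ vanishes since $D(p_0)=0$. The term $a=e_*$ (the multi-index with a single $1$ at $*$) is $\partial_*D(p_0)x^{M(60-w_*)}g_*$, of degree $60M-Mw_*+m=60M-2$. All others have degree $\le60M-3$: for $a=e_i$, $i\ne*$, the drop is at least $3$, and for $\sum a_i\ge2$ it is at least $4$. So $D\circ f$ has degree exactly $d=60M-2$, with leading form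
$$\partial_*D(p_0)\,x^{M(60-w_*)}\,g_*^{(m)}(x,y)\ne0 .$$

**Step 2: behaviour at infinity along one line.** Let $C\subset\mathbb P^2$ be the closure of $\{D\circ f=0\}$ and $L$ the line at infinity. Choose $y_0$ with $g_*^{(m)}(1,y_0)\ne0$. The leading form is nonzero at $(1,y_0)$, so $[1:y_0:0]\notin C$ and
$$D(f(\tau,\tau y_0))=c\,\tau^{60M-2}(1+O(\tau^{-1})),\qquad c=\partial_*D(p_0)\,g_*^{(m)}(1,y_0)\ne0. \tag{4}$$
Moreover $f(\tau,\tau y_0)=\tau^M\cdot(p_0+h(\tau))$ with $h_i(\tau)=\tau^{-Mw_i}g_i(\tau,\tau y_0)=O(\tau^{m-Mw_i})=O(\tau^{-2})$. Since $D$ has weighted degree $60$,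
$$D(p_0+h(\tau))=c\,\tau^{-2}(1+O(\tau^{-1})). \tag{5}$$

**Step 3: $C$ is irreducible of degree $d$, and $f_*$ takes meridians to meridians.** By Claim 7, $H_1(\mathbb C^2\setminus C)\cong B^{ab}=\mathbb Z$, and by (M5) its rank is the number of components of $C\cap\mathbb C^2$; so there is one. Write $D\circ f=\mathrm{const}\cdot h_1^e$ with $h_1$ irreducible. A meridian of $C$ generates $H_1(\mathbb C^2\setminus C)$ and maps to $e\in\mathbb Z=B^{ab}$. As $f_*$ is an isomorphism on $H_1$, $e=1$. So $D\circ f$ is irreducible of degree $d$. At a smooth point of $C\cap\mathbb C^2$ we have $d(D\circ f)\ne0$, hence $dD\ne0$ at the image point. A small meridian of $C$ there maps to a loop of winding number $1$ near a smooth point of $\{D=0\}$, which by (M4) is a meridian.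

**Claim 8.** $G:=\pi_1(\mathbb P^2\setminus C)\cong B/\langle\langle z^M\gamma^{-2}\rangle\rangle$, with the meridian of $C$ corresponding to $\gamma$.

Proof. By (M2), $G$ is the quotient of $\pi_1(\mathbb C^2\setminus C)\cong B$ by the normal closure of a meridian of $L$. For $R\gg0$, by (4) the circle $\tau=Re^{i\theta}$ in the line $y=y_0x$ bounds the disc $\{|\tau|\ge R\}\cup\{\infty\}$, which misses $C$ and meets $L$ once, transversally. So this circle is a meridian of $L$ up to inversion and conjugation. Its image under $f$ is $\theta\mapsto(Re^{i\theta})^M\cdot\kappa(\theta)$ with $\kappa(\theta)=p_0+h(Re^{i\theta})\in U$. It is the image under the action map $\mathbb C^*\times U\to U$ of the loop $((Re^{i\theta})^M,\kappa(\theta))$. In $\mathbb C^*\times U$ one may run the two coordinates one after the other, so the image is freely homotopic to $z^M[\kappa]$. For large $R$, $\kappa$ lies in a small ball around the smooth point $p_0$ of $\{D=0\}$. By (5) the winding number of $D$ along $\kappa$ is $-2$. By (M4), $[\kappa]$ is conjugate to $\gamma^{-2}$. Since $z$ is central, the normal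 closure in question is that of $z^M\gamma^{-2}$. The statement on meridians is Step 3. $\square$

**Proof of Theorem A.** By Step 3, $C$ is irreducible of degree $d=60M-2$. By Claim 8, $G=B/\langle\langle z^M\gamma^{-2}\rangle\rangle$. The hypotheses of Proposition 2 hold: the conjugates of $\gamma$ generate $B$, $\deg\gamma=1$, $z$ is central of degree $60$ by Claim 4; (a) and (b) are in Claim 5, and (c) is Claim 6. So $G$ surjects onto $\hat\Gamma/\langle z_0\rangle=PSp_4(\mathbb Z)$, $\gamma$ has infinite order in $G$, and the orders of $\gamma$ in finite quotients are the divisors of $2d$ ($M$ odd), respectively of $d$ ($M$ even). By (1) this is the statement. $\blacksquare$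

## Finite-index subgroups with infinite abelianization: proof of Theorem B

Let $G=\pi_1(\mathbb P^2\setminus C)$, a finitely generated group. Passing to a smaller finite-index subgroup does not decrease $b_1$, so we may choose $H\lhd G$ normal of finite index with $b_1(H)>0$. Let $Q=G/H$ and let $k$ be the order of $\gamma$ in $Q$.

**Step 1: the geometric model.** We realize $H$ as the fundamental group of an open surface with a compactification on which $Q$ acts. Let $Y\to\mathbb P^2$ be the normal Galois covering given by $H$, $Y^\circ$ the part over $\mathbb P^2\setminus C$, and $X\to Y$ a projective $Q$-equivariant resolution that is an isomorphism over $Y^\circ$. Write $X^\circ=Y^\circ$, so $\pi_1(X^\circ)=H$. Then $X\setminus X^\circ=\bigcup E_i\cup\bigcup F_j$, where the $E_i$ dominate $C$ and are permuted transitively by $Q$. The $F_j$ are exceptional, with negative definite intersection matrix. Loops around the $E_i$ are $G$-conjugates of $\gamma^{\pm k}$. As $G$ acts on $H^{ab}$ by automorphisms, either all of them or none of them are torsion in $H^{ab}$.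

**Step 2: the case where $\gamma^k$ is non-torsion in $H^{ab}$.** The kernel $H_n$ of $H\to(H^{ab}/\mathrm{tors})\otimes\mathbb Z/n$ is characteristic in $H$, hence normal in $G$, and of finite index. If $\gamma^k$ is $c>0$ times a primitive vector of $H^{ab}/\mathrm{tors}$, then $\gamma^{kt}\in H_n$ only if $n\mid ct$. So the order of $\gamma$ in $G/H_n$ is unbounded as $n$ varies, and (1) finishes this case.

From here on, all loops around the $E_i$ vanish in $H_1(X^\circ;\mathbb Q)$.

**Step 3: $X$ has a nontrivial Albanese variety.** We show that the positive $b_1$ survives in the compactification. The sequence of the pair $(X,X^\circ)$ and duality give an exact sequence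
$$H_2(X;\mathbb Q)\to\bigoplus_{\text{boundary components}}\mathbb Q\to H_1(X^\circ;\mathbb Q)\to H_1(X;\mathbb Q)\to0.$$
The first map is given by intersection numbers, and the second sends a component to the loop around it. Let $\phi_j$ be the class of the loop around $F_j$. The class of $F_l$ in $H_2(X;\mathbb Q)$ gives $\sum_j(F_l\cdot F_j)\phi_j=0$, the loops around the $E_i$ being zero. Negative definiteness gives $\phi_j=0$ for all $j$. So $b_1(X)=b_1(X^\circ)>0$, and $A=\mathrm{Alb}(X)\ne0$.

**Step 4: a $Q$-invariant line bundle supported on the boundary.** For $g\in Q$ let $g_A$ be the automorphism of the variety $A$ with $\mathrm{alb}\circ g=g_A\circ\mathrm{alb}$. It is unique since $\mathrm{alb}(X)$ generates $A$, so this is a group action. Take $\mathcal A$ ample on $A$, and put $\mathcal A'=\bigotimes_gg_A^*\mathcal A$ (ample and $Q$-invariant) and $\mathcal L=\mathrm{alb}^*\mathcal A'$. Then $g^*\mathcal L\cong\mathcal L$. On $X^\circ$, $\mathcal L^{|Q|}\cong\bigotimes_gg^*\mathcal L$ is the pullback of the norm of $\mathcal L$, an element of $\mathrm{Pic}(\mathbb P^2\setminus C)=\mathbb Z/\deg C$.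 So a positive power of $\mathcal L$ is trivial on $X^\circ$, hence is $\mathcal O_X(D_0)$ with $D_0$ supported on $X\setminus X^\circ$. Replacing $D_0$ by $D_1=\sum_gg^*D_0$ we get
$$\mathcal L^N\cong\mathcal O(D_1),\qquad N>0,\qquad D_1=a\sum E_i+\sum b_jF_j,$$
with one coefficient $a$ because $Q$ permutes the $E_i$ transitively.

**Step 5: $a\ne0$.** This is what will make the loop around $E_i$ visible. Suppose $a=0$. Then $D_1$ is exceptional, while $D_1^2\ge0$ because $\mathcal L$ is nef. So $D_1=0$ and $\mathcal L^N$ is trivial. But $\mathcal L$ has positive degree on any curve not contracted by $\mathrm{alb}$, and such curves exist since the Albanese image is positive-dimensional. This is a contradiction.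

**Step 6: a nilpotent quotient.** We now build a residually finite group in which the loop has infinite order. Let $P\to A$ be the $\mathbb C^*$-bundle of $\mathcal A'^N$. The rational section of $\mathcal L^N$ with divisor $D_1$ has no zeros or poles on $X^\circ$. So it gives a map $X^\circ\to P$ over $A$ and a homomorphism $H\to\mathcal H:=\pi_1(P)$. Since $\pi_2(A)=0$, $\mathcal H$ is an extension of $\pi_1(A)\cong\mathbb Z^{2\dim A}$ by $\mathbb Z$, generated by the fibre class. It is central because the fibre class is the orbit loop of the $\mathbb C^*$-action on $P$. So $\mathcal H$ is finitely generated nilpotent, hence residually finite, and so are its subgroups.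

Take a small loop around $E_i$ at a generic point. In a local trivialization pulled back from $A$ the section is a unit times the $a$-th power of a local equation of $E_i$, and the loop projects into a small ball of $A$. So the loop maps, up to conjugation and sign, to $a$ times the fibre class, which has infinite order.

**Step 7: unbounded orders.** So some $G$-conjugate $c$ of $\gamma^k$ has infinite order in a residually finite quotient of $H$. For each $n$ there is, as in Lemma 1, a finite-index normal subgroup $H'$ of $H$ containing none of $c,\dots,c^n$. If $\gamma^s$ with $1\le s\le n$ lay in the normal core of $H'$ in $G$, so would $\gamma^{ks}$ and its conjugate $c^s$, a contradiction. Hence $\gamma$ has order $>n$ in the finite quotient of $G$ by this core. By (1), infinitely many $r$ occur. $\blacksquare$
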